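
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Standstill and Collapse in Nonadaptive Bounded Query Hierarchies}


\begin{abstract}
Let $\mathbf P^A_{m\text{-tt}}$ be the class of languages decidable in polynomial time with $m$ nonadaptive queries to the set $A$. We construct a computable $A$ with $\mathbf P^A_{3\text{-tt}}=\mathbf P^A_{2\text{-tt}}$ but $\mathbf P^A_{4\text{-tt}}\neq\mathbf P^A_{3\text{-tt}}$; so equality of the second and third levels does not make the hierarchy collapse. We also ask how long a standstill $\mathbf P^A_{n\text{-tt}}=\mathbf P^A_{m\text{-tt}}$ must last in order to force collapse. Reaching $n=\lfloor 3m/2\rfloor+1$ always suffices, and for $m=2$ and all odd $m$ this is the smallest $n>m$ that does. For even $m\ge4$ the smallest such $n$ is $3m/2$ or $3m/2+1$. The oracles come from a purely finite problem about Boolean functions, to which the complexity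 question is reduced by a diagonalization.
\end{abstract}

\section{The question and the results}\label{sec:intro}

Fix a set $A$ of binary strings and write $A(q)\in\{0,1\}$ for its characteristic function. A machine making $m$ \emph{nonadaptive} queries computes from its input $x$, in polynomial time, strings $q_1,\dots,q_m$ and a truth table $G:\{0,1\}^m\to\{0,1\}$, and accepts if and only if $G(A(q_1),\dots,A(q_m))=1$. (Such a table is obtained from any machine that asks all its queries at once, by simulating it on all $2^m$ answer vectors; $m$ is a constant.) Let $\mathbf P^A_m$, also written $\mathbf P^A_{m\text{-tt}}$, be the class of languages so accepted, and $\mathbf P^A_{\mathrm{btt}}=\bigcup_m\mathbf P^A_m$. Dummy queries are allowed, so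
\[
\mathbf P^A_1\subseteq\mathbf P^A_2\subseteq\mathbf P^A_3\subseteq\cdots .
\]
Suppose that this hierarchy stands still for a while: $\mathbf P^A_n=\mathbf P^A_m$ for some $n>m$. Must it then stand still forever, that is, does $\mathbf P^A_{\mathrm{btt}}=\mathbf P^A_m$ follow?

A first guess is that even $n=m+1$ is enough: given $m+2$ queries, replace the first $m+1$ of them by $m$, and then the resulting $m+1$ by $m$ again. This argument is wrong, and it is instructive to see why. The hypothesis concerns \emph{languages}. It lets us replace $m+1$ queries by $m$ when one Boolean function of the $m+1$ answers is to be computed. Here the final truth table depends on the first $m+1$ answers through two Boolean functions, one for each answer to the last query; and two functions may need two different sets of $m$ queries.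

Two known results bound the truth from both sides. For all $A$ and $m\ge1$,
\begin{equation}\label{eq:known-pos}
\mathbf P^A_{2m}=\mathbf P^A_m\ \Longrightarrow\ \mathbf P^A_{\mathrm{btt}}=\mathbf P^A_m ,
\end{equation}
and for every $m$ there is a set $A$ with
\begin{equation}\label{eq:known-neg}
\mathbf P^A_{\lfloor 4m/3\rfloor}=\mathbf P^A_m
\quad\text{but}\quad
\mathbf P^A_{\lfloor 4m/3\rfloor+1}\neq\mathbf P^A_{\lfloor 4m/3\rfloor}.
\end{equation}
The latter says nothing about a standstill for $m\le2$, where $\lfloor 4m/3\rfloor=m$. For $m=1$, \eqref{eq:known-pos} settles the matter: $\mathbf P^A_2=\mathbf P^A_1$ forces collapse. The simplest case left between the two results is $m=2$, $n=3$, and this is the question posed in \cite{gaps}: does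
\begin{equation}\label{eq:question}
\mathbf P^A_3=\mathbf P^A_2\ \Longrightarrow\ \mathbf P^A_{\mathrm{btt}}=\mathbf P^A_2
\end{equation}
hold for every set $A$? The answer is no.

\begin{theorem}\label{thm:main}
There is a computable set $A$ with $\mathbf P^A_3=\mathbf P^A_2$ and $\mathbf P^A_4\neq\mathbf P^A_3$. In particular $\mathbf P^A_{\mathrm{btt}}\neq\mathbf P^A_2$, and \eqref{eq:question} fails.
\end{theorem}

The next two theorems narrow the gap between \eqref{eq:known-pos} and \eqref{eq:known-neg} for larger $m$.

\begin{theorem}\label{thm:collapse}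
Let $A$ be a set and $m\ge1$. If $\mathbf P^A_n=\mathbf P^A_m$ for some $n\ge\lfloor 3m/2\rfloor+1$, then $\mathbf P^A_{\mathrm{btt}}=\mathbf P^A_m$.
\end{theorem}

\begin{theorem}\label{thm:gap}
For every $m\ge3$ there is a set $A$ with $\mathbf P^A_{m+\lfloor(m-1)/2\rfloor}=\mathbf P^A_m\neq\mathbf P^A_{\mathrm{btt}}$.
\end{theorem}

The bound $\lfloor3m/2\rfloor+1$ is smaller than $2m$ for all $m\ge3$. The standstill in Theorem~\ref{thm:gap} is at least as long as that in \eqref{eq:known-neg}, and it is longer for $m=5$ and for all $m\ge7$.

Let $t(m)$ be the least $n>m$ such that $\mathbf P^A_n=\mathbf P^A_m$ implies $\mathbf P^A_{\mathrm{btt}}=\mathbf P^A_m$ for all $A$. If the implication holds for $n$, then it holds for every $n'\ge n$, because $\mathbf P^A_m\subseteq\mathbf P^A_n\subseteq\mathbf P^A_{n'}$. So it holds exactly for the $n\ge t(m)$.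

\begin{corollary}\label{cor:threshold}
If $m$ is odd or $m=2$, then $t(m)=\lfloor 3m/2\rfloor+1$. If $m\ge4$ is even, then $t(m)\in\{3m/2,\,3m/2+1\}$. Moreover, for $m=2$ and for every odd $m\ge3$ there is a set $A$ with
\[
\mathbf P^A_{\lfloor 3m/2\rfloor}=\mathbf P^A_m
\quad\text{and}\quad
\mathbf P^A_{\lfloor 3m/2\rfloor+1}\neq\mathbf P^A_{\lfloor 3m/2\rfloor}.
\]
\end{corollary}

\begin{proof}
Theorem~\ref{thm:collapse} gives $t(m)\le\lfloor 3m/2\rfloor+1$. For $m=1$ this bound is $2$, and $t(1)\ge2$ by definition. For $m=2$, Theorem~\ref{thm:main} shows that $n=3$ does not suffice, so $t(2)\ge4$. For $m\ge3$, Theorem~\ref{thm:gap} shows that $t(m)>m+\lfloor(m-1)/2\rfloor$; the right side is $\lfloor 3m/2\rfloor$ for odd $m$ and $3m/2-1$ for even $m$. For the last statement take $A$ from Theorem~\ref{thm:main} or~\ref{thm:gap}, so that $\mathbf P^A_{\lfloor3m/2\rfloor}=\mathbf P^A_m\neq\mathbf P^A_{\mathrm{btt}}$. If $\mathbf P^A_{\lfloor3m/2\rfloor+1}$ were equal to $\mathbf P^A_{\lfloor3m/2\rfloor}$, then it would be equal to $\mathbf P^A_m$, and Theorem~\ref{thm:collapse} would give $\mathbf P^A_{\mathrm{btt}}=\mathbf P^A_m$.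
\end{proof}

Whether $n=3m/2$ suffices for even $m\ge4$ is not settled here.

\medskip
\noindent\textbf{Plan.} Section~\ref{sec:transfer} replaces the construction of oracles by a finite problem. A hidden point $\omega$ of a finite set may be probed only by evaluating functions from growing families $S_0\subseteq S_1\subseteq\cdots\subseteq S_D$. Whatever $n$ probes from one family compute, $m$ probes from the next family must compute as well; yet some function $f$, computable with $N$ probes from $S_0$, must stay out of reach of $m$ probes from any of the families. This must be possible for every $D$, with the same $N$. Section~\ref{sec:two-three} solves the problem for $m=2$, $n=3$, $N=4$, and Section~\ref{sec:gap} solves it for $m\ge3$. Section~\ref{sec:collapse} proves Theorem~\ref{thm:collapse} and can be read independently.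

\section{From finite chains to oracles}\label{sec:transfer}

\subsection{Chains}

All functions on finite sets take values in $GF(2)=\{0,1\}$; $+$ is addition modulo $2$ and juxtaposition is the product. For functions $p,h$ on the same set, $p\le h$ is the pointwise order, so $p\le h$ if and only if $p(1+h)=0$. For a nonempty set $S$ of functions on a finite set $\Omega$ and $k\ge1$ let
\[
B_k(S)=\bigl\{G(s_1,\dots,s_k):\ s_1,\dots,s_k\in S,\ G:\{0,1\}^k\to\{0,1\}\bigr\}.
\]
Repetitions are allowed, so $B_k(S)\subseteq B_{k'}(S)$ for $k\le k'$, and $B_k(S)$ contains the constants. This is what one can learn about a hidden point of $\Omega$ by $k$ nonadaptive probes from $S$.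

\begin{definition}\label{def:chain}
Let $m\le n$. An \emph{$(m,n)$-chain of length $D$} consists of a finite nonempty set $\Omega$ and finite nonempty sets $S_0\subseteq S_1\subseteq\cdots\subseteq S_D$ of functions on $\Omega$ with
\[
B_n(S_\delta)\subseteq B_m(S_{\delta+1})\qquad(0\le\delta<D).
\]
The chain \emph{avoids} a function $f$ if $f\notin B_m(S_D)$. We say that \emph{$\mathrm{Ch}(m,n)$ holds with parameter $N$} if for every $D\ge1$ there is an $(m,n)$-chain of length $D$ that avoids some $f\in B_N(S_0)$. The number $N$ must not depend on $D$.
\end{definition}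

If $\pi:\Omega'\to\Omega$ is surjective, then a function $s$ on $\Omega$ can be \emph{pulled back} to $s\circ\pi$ on $\Omega'$. Pulling back is injective and commutes with all Boolean operations. So it preserves and reflects linear relations, the order, and membership in the sets $B_k$. We denote a pulled back function, and a family of pulled back functions, by the same letter. Chains are built by repeated extension, as follows.

\begin{lemma}\label{lem:build}
Let $m\le n$, and let $\mathcal I$ be a property of triples $(\Omega,S,f)$, where $\Omega$ is a finite nonempty set, $S$ a finite nonempty set of functions on $\Omega$, and $f$ a function on $\Omega$. Suppose: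
\begin{enumerate}
\item[(i)] some triple $(\Omega_0,S_0,f)$ with $f\in B_N(S_0)$ has $\mathcal I$;
\item[(ii)] if $(\Omega,S,f)$ has $\mathcal I$, then $f\notin B_m(S)$;
\item[(iii)] if $(\Omega,S,f)$ has $\mathcal I$ and $g\in B_n(S)$, then there are a finite $\Omega'$ with a surjection $\Omega'\to\Omega$ and a finite $S'\supseteq S$ on $\Omega'$ such that $(\Omega',S',f)$ has $\mathcal I$ and $g\in B_m(S')$.
\end{enumerate}
Then $\mathrm{Ch}(m,n)$ holds with parameter $N$.
\end{lemma}

\begin{proof}
Start with $(\Omega_0,S_0,f)$. Given $S_\delta$, apply (iii) successively for all of the finitely many $g\in B_n(S_\delta)$. Since the family only grows, each such $g$ still belongs to $B_n$ of the current family when its turn comes, and once it lies in $B_m$ of the family it stays there. Call the resulting family $S_{\delta+1}$; then $B_n(S_\delta)\subseteq B_m(S_{\delta+1})$. After $D$ rounds pull everything back to the last set. Then still $f\in B_N(S_0)$, and by (ii) the chain avoids $f$.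
\end{proof}

\subsection{The transfer lemma}

\begin{lemma}\label{lem:transfer}
If $\mathrm{Ch}(m,n)$ holds with parameter $N$, then there is a computable set $A$ with $\mathbf P^A_n=\mathbf P^A_m$ and $\mathbf P^A_N\not\subseteq\mathbf P^A_m$.
\end{lemma}

The idea is this. For each $i$ we hide in $A$ a point $\omega_i$ of a chain of length $i$. A probe $s\in S_\delta$ becomes a query string whose length is about $n_i^{2^\delta}$, where $n_i$ is a rapidly growing sequence. Passing from $\delta$ to $\delta+1$ squares the length of queries, which a polynomial-time machine can afford once; so $n$ queries can be traded for $m$ slightly deeper ones. The $i$-th machine, on inputs of length $n_i$, asks queries of length at most $n_i^i+i$ and so reaches at most depth $i$. Since the chain avoids some $f_i$, we can place $\omega_i$ so that this machine errs. At the end of the chain there is no next family; there we let every function be a probe, at a depth out of reach of the $i$-th machine.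

\begin{proof}
Let $M_1,M_2,\dots$ be an effective enumeration of the machines making $m$ nonadaptive queries, each machine occurring infinitely often, with $M_i$ stopped after $\ell^i+i$ steps on inputs of length $\ell$ (a machine that is stopped before it has written its queries and truth table rejects, without queries). Every language in $\mathbf P^A_m$ is accepted by $M_i^A$ for some $i$.

\medskip
\noindent\emph{Construction.} A program $Z$ works in stages $i=1,2,\dots$ and counts its elementary steps (not counting the bookkeeping of the counter itself). Put $n_0=1$. Stage $i$ is as follows.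
\begin{enumerate}
\item[(1)] By exhaustive search find and write down an $(m,n)$-chain of length $i$, consisting of $\Omega_i$ and $S^{(i)}_0\subseteq\cdots\subseteq S^{(i)}_i$, together with a function $f_i=G_i(s_1,\dots,s_N)$, $s_j\in S^{(i)}_0$, that it avoids. The search succeeds by $\mathrm{Ch}(m,n)$. Also write down the list $S^{(i)}_{i+1}$ of \emph{all} functions on $\Omega_i$, indexed by $1,2,\dots$.
\item[(2)] Let $\tau_i$ be the number of steps made so far, in all stages, and put
\[
n_i=2+\max\{\tau_i,\ n_{i-1}^{\,i-1}+(i-1)\}.
\]
\item[(3)] Determine a point $\omega_i\in\Omega_i$ as described below.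
\end{enumerate}
For $0\le\delta\le i+1$ and $s\in S^{(i)}_\delta$ with index $k$ in the list $S^{(i)}_{i+1}$, let
\[
\mathrm{name}(i,\delta,s)=0^{\,n_i^{2^\delta}}\,1\,0^i\,1\,0^\delta\,1\,\mathrm{bin}(k),
\]
where $\mathrm{bin}(k)$ is the binary representation. We call $i$ the \emph{stage} and $\delta$ the \emph{depth} of the name. A name determines $i$, $\delta$ and $s$. Let $A$ be the set of all names $\mathrm{name}(i,\delta,s)$ with $s(\omega_i)=1$. All data written in (1) of stage $i$ have size at most $\tau_i<n_i$, and $i\le\tau_i$. So $i<n_i$, $\delta\le n_i$ and $k<n_i$, and hence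
\begin{equation}\label{eq:length}
n_i^{2^\delta}<|\mathrm{name}(i,\delta,s)|\le n_i^{2^\delta}+3n_i+3 .
\end{equation}
The sequence $(n_i)$ is strictly increasing.

\medskip
\noindent\emph{Choice of $\omega_i$.} Consider $M_i$ on the input $1^{n_i}$. Its queries have length at most $n_i^i+i$. This is less than $n_{i+1}$. It is also less than $n_i^{2^{i+1}}$, because $n_i^i+i<2n_i^i\le n_i^{i+1}$ and $i+1<2^{i+1}$. By \eqref{eq:length} no query is a name of a stage above $i$ or a name of stage $i$ and depth $i+1$. So each query is a non-name (answer $0$), or a name of a stage below $i$ (answer already fixed), or $\mathrm{name}(i,\delta,s)$ with $\delta\le i$, whose answer is $s(\omega_i)$ with $s\in S^{(i)}_i$. The queries and the truth table do not depend on $\omega_i$. Hence the outcome, as a function of $\omega_i\in\Omega_i$, lies in $B_m(S^{(i)}_i)$, and therefore differs from $f_i$. Let $\omega_i$ be the first point of $\Omega_i$ where the two differ.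

Every step is effective, so $A$ is computable.

\medskip
\noindent\emph{What can be computed in time polynomial in $\ell$.} If $n_i\le\ell$, then $\tau_i<\ell$. So by simulating $Z$ for $\ell$ steps, which takes time polynomial in $\ell$, one obtains
\begin{equation}\label{eq:available}
\text{for all $i$ with $n_i\le\ell$: the data written in (1) of stage $i$, the number $n_i$, and $\omega_j$ for all $j<i$.}
\end{equation}
(The $n_i$ are computed in order from the $\tau_i$, until some $n_i$ exceeds $\ell$ or step (1) of stage $i$ is not completed within the $\ell$ steps. When $n_i$ is computed, $i\le\tau_i\le\ell$ and $n_{i-1}\le\ell$, so the number $n_{i-1}^{i-1}$ has polynomially many bits.) The point $\omega_i$ itself for the largest such $i$ need not be available. In particular one can decide in time polynomial in $\ell$ whether a given string of length at most $\ell$ is a name, and decode it: a name of stage $i$ has length greater than $n_i$.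

\medskip
\noindent\emph{$\mathbf P^A_N\not\subseteq\mathbf P^A_m$.} Let $L=\{1^{n_i}: f_i(\omega_i)=1\}$. By the choice of $\omega_i$, $M_i^A$ errs on $1^{n_i}$; so $L\notin\mathbf P^A_m$. On the other hand $L\in\mathbf P^A_N$: given $1^\ell$, use \eqref{eq:available} to check whether $\ell=n_i$ for some $i$; if so, query $\mathrm{name}(i,0,s_1),\dots,\mathrm{name}(i,0,s_N)$ and apply $G_i$. All other inputs are rejected.

\medskip
\noindent\emph{$\mathbf P^A_n\subseteq\mathbf P^A_m$.} On input $x$, compute the queries $q_1,\dots,q_n$ and the truth table of the $n$-query machine, and let $\ell=\max_j|q_j|$, which is polynomial in $|x|$. Decode the names among the $q_j$; the other queries have answer $0$. If there are no names, no query is needed. Otherwise let $i$ be the largest stage that occurs. Then $n_i\le\ell$, so $\omega_j$ is available for all $j<i$, and all answers to names of stages below $i$ can be computed. The remaining queries are $\mathrm{name}(i,\delta_j,s_j)$; let $\delta=\max_j\delta_j$. The outcome is $h(\omega_i)$ for an explicitly known $h\in B_n(S^{(i)}_\delta)$.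
\begin{itemize}
\item If $\delta<i$, then $h\in B_m(S^{(i)}_{\delta+1})$. Find by brute force $t_1,\dots,t_m\in S^{(i)}_{\delta+1}$ and $H$ with $h=H(t_1,\dots,t_m)$; this takes polynomial time, because the data have size at most $n_i\le\ell$ and $m$ is constant. Query $\mathrm{name}(i,\delta+1,t_j)$ for $1\le j\le m$ and apply $H$.
\item If $\delta\in\{i,i+1\}$, then $h\in S^{(i)}_{i+1}$, because this list contains all functions. Query the single string $\mathrm{name}(i,i+1,h)$.
\end{itemize}
A name of stage $i$ and depth $\delta$ was among the $q_j$, so $n_i^{2^\delta}<\ell$. The new queries have depth at most $\delta+1$, so by \eqref{eq:length} their length is at most $\ell^2+3\ell+3$. So $m$ nonadaptive queries suffice. Since $m\le n$ gives the other inclusion, $\mathbf P^A_n=\mathbf P^A_m$.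
\end{proof}

\section{Two queries against three}\label{sec:two-three}

\subsection{The hidden function, and a first step by hand}\label{sec:hand}

We look for arbitrarily long $(2,3)$-chains that avoid a fixed function of four probes. Begin with $\Omega=\{0,1\}^4$, $S_0=\{x_1,x_2,x_3,x_4\}$, and ask which $f$ might be hardest to reach. Modulo affine functions, every function of three bits is a single product:

\begin{lemma}\label{lem:normal}
Let $S$ be a finite nonempty set of functions on $\Omega$ and $V=\mathrm{span}(S\cup\{1\})$. Every $g\in B_3(S)\setminus V$ has the form $g=a+\lambda$ with $a\in V$ and $\lambda$ a product of two or three elements of $V$.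
\end{lemma}

\begin{proof}
Write $g=G(s_1,s_2,s_3)$ with $s_j\in S$ and $G$ a multilinear polynomial, and let $c_{ij}$ be the coefficient in $G$ of the monomial belonging to $s_is_j$. If the monomial of degree $3$ occurs in $G$, then
\[
(s_1+c_{23})(s_2+c_{13})(s_3+c_{12})=s_1s_2s_3+c_{12}s_1s_2+c_{13}s_1s_3+c_{23}s_2s_3+(\text{element of }V)
\]
differs from $g$ by an element of $V$. If it does not occur, some $c_{ij}$ is $1$, because $g\notin V$. Renumber so that $c_{12}=1$; then
\[
(s_1+c_{23}s_3)(s_2+c_{13}s_3)=s_1s_2+c_{13}s_1s_3+c_{23}s_2s_3+c_{13}c_{23}s_3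
\]
differs from $g$ by an element of $V$.
\end{proof}

With four bits a single product no longer suffices, and the natural candidate is
\[
f=x_1x_2+x_3x_4 .
\]

Now take some $g\in B_3(S_0)$; we have to make it computable with two probes. The tempting choice is to add $g$ itself as a probe. This is fatal: both $x_1x_2$ and $x_3x_4$ lie in $B_3(S_0)$, and once both are probes, $f$ is computed by two probes. Instead we split $g$ between two new probes $z,w$ with $zw=g$ that are otherwise as free as possible, so that either of them alone reveals little. For $g=x_1x_2x_3$ this gives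
\[
\Omega'=\{(x,z,w):\ zw=x_1x_2x_3\},\qquad S'=\{x_1,x_2,x_3,x_4,z,w\}.
\]
There are three points, $(z,w)\in\{00,10,01\}$, over each of the $14$ points $x$ with $x_1x_2x_3=0$, and one point, $(z,w)=11$, over each of the other two. Now $f\notin B_3(S')$. Indeed, if $f=G(s_1,s_2,s_3)$ with $s_j\in S'$, then putting $z=w=0$ shows that on the $14$ points $f$ is a function of at most three of the $x_j$, say of all but $x_k$. But $f$ depends on $x_k$ even there. Set the partner of $x_k$ in its monomial to $1$, and set to $0$ some $x_j$ with $j\le3$ that is neither $x_k$ nor the partner; flipping $x_k$ changes $f$ and keeps $x_1x_2x_3=0$.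

To continue we need to know that the new family is as good as the old one, although $z,w$ are now tied to the $x_j$. It also matters which side of $g$ is used. If we took $zw=1+g=1+x_1x_2x_3$ instead, then $x_1=0$ would force $z=1$, that is, $1+x_1\le z$: two different nonconstant elements of $\mathrm{span}(S'\cup\{1\})$ would be comparable. The invariant that survives all steps is that nothing of this kind happens, even when $f$ is added to the span.

\subsection{The invariant}

For $(\Omega,S,f)$ let $V=\mathrm{span}(S\cup\{1\})$ and $U=\mathrm{span}(V\cup\{f\})$. Consider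
\begin{enumerate}
\item[(I1)] $f\notin V$;
\item[(I2)] $U\setminus\{0,1\}$ is an antichain: if $p,q\in U$, $p\ne0$, $q\neq1$ and $p\le q$, then $p=q$.
\end{enumerate}
Replacing $q$ by $1+q$ puts (I2) into the equivalent form
\begin{enumerate}
\item[(I2$'$)] if $p,q\in U$ are nonzero and $pq=0$, then $p+q=1$.
\end{enumerate}

\begin{lemma}\label{lem:base}
The triple $\Omega=\{0,1\}^4$, $S_0=\{x_1,x_2,x_3,x_4\}$, $f=x_1x_2+x_3x_4$ satisfies \textup{(I1)} and \textup{(I2)}.
\end{lemma}

\begin{proof}
Here $V$ consists of the affine functions, and (I1) is clear. We first show that $f$ coincides with no affine function $a$ on an affine hyperplane $v+H$, where $H\subset GF(2)^4$ is a linear subspace of dimension $3$. For all $x,y,v$,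
\[
f(v+x+y)+f(v+x)+f(v+y)+f(v)=x_1y_2+x_2y_1+x_3y_4+x_4y_3=:\beta(x,y).
\]
If $f=a$ on $v+H$, the left side vanishes for $x,y\in H$, because the corresponding sum for the affine function $a$ vanishes. So $H\subseteq H^\perp$ with respect to $\beta$. But $\beta$ is nondegenerate, so $\dim H^\perp=4-3=1$, a contradiction.

Now let $p\le q$ with $p,q\in U\setminus\{0,1\}$.
\begin{itemize}
\item \emph{$p,q$ affine.} Both take the value $1$ at exactly $8$ points; so $p=q$.
\item \emph{$p=f+a$ with $a$ affine, $q$ affine.} Then $p$ vanishes on the hyperplane $\{q=0\}$, so $f=a$ there, which is impossible.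
\item \emph{$p$ affine, $q=f+a$ with $a$ affine.} Then $1+q\le1+p$, and we are in the previous case.
\item \emph{$p=f+a$, $q=f+b$ with $a,b$ affine.} Put $c=a+b$, so $q=p+c$. Then $0=p(1+q)=p(1+p+c)=pc$, that is, $p\le1+c$. If $c\ne0$, then $1+c\neq1$, and $1+c\ne0$ because $p\neq0$; so $1+c$ is a nonconstant affine function above $p=f+a$, which is excluded by the second case. Hence $c=0$ and $p=q$.\qedhere
\end{itemize}
\end{proof}

\begin{lemma}\label{lem:claimA}
Assume \textup{(I1)} and \textup{(I2)}. If $g\in B_3(S)$ and $g\notin V$, then $g\notin U$. In particular $f\notin B_3(S)$.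
\end{lemma}

\begin{proof}
Suppose $g\in U\setminus V$. By Lemma~\ref{lem:normal}, $g+a$ is a product of elements of $V$ for some $a\in V$. Not all factors are the constant $1$, since $g\notin V$; let $l\neq1$ be one of them. Then $g+a\le l$. Moreover $g+a\in U\setminus V$, so $g+a\neq0$. Now (I2) gives $g+a=l\in V$, a contradiction. The last statement follows since $f\in U\setminus V$ by (I1).
\end{proof}

This lemma is where the number three enters: it rests on the normal form of Lemma~\ref{lem:normal}. For four probes it is false at the very first step, as $f\in B_4(S_0)$ shows.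

\subsection{The extension step}

\begin{lemma}\label{lem:step}
Let $(\Omega,S,f)$ satisfy \textup{(I1)} and \textup{(I2)}, and let $g\in B_3(S)$. There are a finite $\Omega'$ with a surjection $\Omega'\to\Omega$ and a finite $S'\supseteq S$ on $\Omega'$ such that $(\Omega',S',f)$ satisfies \textup{(I1)} and \textup{(I2)} and $g\in B_2(S')$.
\end{lemma}

\begin{proof}
If $g\in V$, take $\Omega'=\Omega$ and $S'=S\cup\{g\}$; then $V$ and $U$ do not change. So let $g\notin V$. By Lemma~\ref{lem:claimA}, $g\notin U$.

\medskip
\noindent\emph{Choosing the side.} It cannot happen that there are $p,q\in U$ with $p\ne0$, $q\neq1$ and $p\le g\le q$: then $p=q$ by (I2), and so $g=p\in U$. Hence no nonzero $p\in U$ lies below $g$, or no $q\ne1$ in $U$ lies above $g$. In the first case put $h=g$, in the second $h=1+g$. In both cases no nonzero $p\in U$ satisfies $p\le h$; in other words,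
\begin{equation}\label{eq:star}
\text{if $p\in U$ vanishes on $\{h=0\}$, then $p=0$.}
\end{equation}
Since $h\notin U$, $h$ is not constant.

\medskip
\noindent\emph{The extension.} Let
\[
\Omega'=\{(\omega,z,w)\in\Omega\times\{0,1\}^2:\ zw=h(\omega)\},\qquad S'=S\cup\{z,w\}.
\]
The projection to $\Omega$ is surjective, and $g\in\{zw,\,1+zw\}\subseteq B_2(S')$. Over a point with $h(\omega)=0$ the pair $(z,w)$ takes the values $00,10,01$; over a point with $h(\omega)=1$ only $11$. Let $\Lambda=\{0,z,w,z+w\}$. The spaces belonging to $(\Omega',S',f)$ are $V'=V+\Lambda$ and $U'=U+\Lambda$. We shall use that every nonzero element of $\Lambda$ takes both values over every $\omega$ with $h(\omega)=0$.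

\medskip
\noindent\emph{\textup{(I1)} for $S'$.} Let $f=v+\lambda$ with $v\in V$, $\lambda\in\Lambda$. Over a point with $h=0$ both $f$ and $v$ are constant, so $\lambda=0$. Then $f=v\in V$, contradicting (I1).

\medskip
\noindent\emph{\textup{(I2$'$)} for $S'$.} Let $p'=p+\lambda$ and $q'=q+\mu$ be nonzero elements of $U'$ with $p'q'=0$, where $p,q\in U$ and $\lambda,\mu\in\Lambda$.
\begin{itemize}
\item \emph{$\lambda=\mu=0$.} This is (I2$'$) for $S$.
\item \emph{$\lambda\neq0=\mu$.} Over each $\omega$ with $h(\omega)=0$ there is a point with $p'=1$; so $q(\omega)=0$. By \eqref{eq:star}, $q=0$, that is, $q'=0$, a contradiction. The case $\lambda=0\ne\mu$ is the same with $p'$ and $q'$ exchanged.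
\item \emph{$\lambda=\mu\neq0$.} Over each $\omega$ with $h(\omega)=0$ the function $\lambda$ takes both values, so $pq=0$ and $(p+1)(q+1)=0$ at $\omega$. Adding the two gives $p+q+1=0$ on $\{h=0\}$. By \eqref{eq:star}, $p+q=1$ everywhere, so $p'+q'=1$, as required.
\item \emph{$0\neq\lambda\ne\mu\neq0$.} The map $(z,w)\mapsto(\lambda,\mu)$ is a linear bijection of $GF(2)^2$. Let $(\lambda_1,\mu_1)$ be its value at $(1,1)$. Over each $\omega$ with $h(\omega)=0$, the pair $(\lambda,\mu)$ takes all values except $(\lambda_1,\mu_1)$. Since $p'q'=0$, it does not take the value $(1+p(\omega),1+q(\omega))$. So these two coincide, that is, $p=1+\lambda_1$ and $q=1+\mu_1$ on $\{h=0\}$. By \eqref{eq:star}, applied to $p+1+\lambda_1$ and $q+1+\mu_1$, these equalities hold on all of $\Omega$. Over a point with $h=1$, which exists since $h$ is not constant, $(\lambda,\mu)=(\lambda_1,\mu_1)$ and hence $p'=q'=1$, a contradiction.\qedhere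
\end{itemize}
\end{proof}

\begin{proposition}\label{prop:23}
$\mathrm{Ch}(2,3)$ holds with parameter $N=4$.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:build} to the property ``(I1) and (I2)''. Condition (i) is Lemma~\ref{lem:base}; (ii) holds since $f\notin B_3(S)\supseteq B_2(S)$ by Lemma~\ref{lem:claimA}; and (iii) is Lemma~\ref{lem:step}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:23} and Lemma~\ref{lem:transfer} there is a computable $A$ with $\mathbf P^A_3=\mathbf P^A_2$ and $\mathbf P^A_4\not\subseteq\mathbf P^A_2=\mathbf P^A_3$.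
\end{proof}

\section{Longer gaps for larger $m$}\label{sec:gap}

Throughout this section $r\ge1$, $m\ge2r+1$ and $n=m+r$. We prove $\mathrm{Ch}(m,n)$; Theorem~\ref{thm:gap} follows with $r=\lfloor(m-1)/2\rfloor$.

\subsection{The idea for $m=3$, $n=4$}

Again a function $g\in B_n(S)$ is distributed over $m$ new probes $z_1,\dots,z_m$ such that few of them reveal nothing. For $m=3$, $r=1$ we let the majority of three probes be $g$:
\[
F(z)=z_1z_2+z_1z_3+z_2z_3,\qquad \Omega'=\{(\omega,z): F(z)=g(\omega)\}.
\]
Consider the square $C=\{z:z_1=0\}$, on which $F=z_2z_3$. It splits into $Y=C\cap F^{-1}(0)=\{000,010,001\}$ and $X=C\cap F^{-1}(1)=\{011\}$. Over each $\omega$ all points $z$ of one of these two sets are available, $Y$ if $g(\omega)=0$ and $X$ if $g(\omega)=1$. Both sets have odd size. So an equation $f(\omega)=\Phi(\omega,z)$ that holds on $\Omega'$ can be summed over the available set, and the left side remains $f(\omega)$. What happens to the right side?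
\begin{itemize}
\item Each $z_i$ has the same sum over $X$ and over $Y$ (the sums are $0,1,1$ for $i=1,2,3$). So a linear combination of $z$'s contributes a constant.
\item Let $\Phi=G(z_1,z_2,s,s')$ with $s,s'\in S$; the probe $z_3$ is not used. The points of $C$ with $z_2=0$ are $000,001$, two in $Y$ and none in $X$. The points with $z_2=1$ are $010\in Y$ and $011\in X$. In either case the numbers in $X$ and $Y$ have the same parity, and summation gives $f=G(0,1,s,s')$. The two new probes were useless.
\item Let $\Phi=G(z_1,z_2,z_3,s)$. Then summation may yield $f=\psi_0(s)+\psi_1(s)g$ with functions $\psi_0,\psi_1$ of one bit. If $\psi_1(s)=1$ everywhere, then $f$ is $g$ plus an affine function of $s$. If $\psi_1(s)$ vanishes at some point, then $f$ agrees with a very simple function on a set $\{s=c\}$.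
\end{itemize}
So the invariant should say that $f$ is not in $B_n(S)$ even modulo ``simple'' functions, and that $f$ is not simple even on a set described by few probes. ``Simple'' must include everything that the $n-m=r$ probes left over in the last case can compute.

\subsection{The invariant}

For $(\Omega,S,f)$ and $k\ge0$ let $W_k(S)$ be the span of all products of at most $k$ elements of $S$ (the empty product is $1$), and $W(S)=W_r(S)$. A function of $r$ bits is a multilinear polynomial of degree at most $r$, so $B_r(S)\subseteq W(S)$. A \emph{cell} of $S$ is a nonempty set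
\[
\{\omega\in\Omega:\ s_1(\omega)=c_1,\dots,s_k(\omega)=c_k\},\qquad 0\le k\le r,\ s_j\in S,\ c_j\in\{0,1\};
\]
$k=0$ gives $\Omega$. Consider
\begin{enumerate}
\item[(J1)] $f$ agrees with no $w\in W(S)$ on any cell of $S$;
\item[(J2)] $f\notin W(S)+B_n(S)$.
\end{enumerate}

\begin{lemma}\label{lem:gapbase}
For a suitable $N=N(m,r)$ there is a function $f$ on $\Omega=\{0,1\}^N$ such that \textup{(J1)} and \textup{(J2)} hold for the set $S_0$ of the $N$ coordinate functions.
\end{lemma}

\begin{proof}
We count, for $N\ge r$. The space $W(S_0)$ is spanned by at most $(N+1)^r$ monomials, so $|W(S_0)|\le2^{(N+1)^r}$. There are at most $(2N+1)^r$ cells, since each of $r$ slots contains one of $2N$ conditions or none, and each cell has at least $2^{N-r}$ points. Finally $|B_n(S_0)|\le N^n2^{2^n}$. A random $f$ agrees with a given $w$ on a given cell with probability at most $2^{-2^{N-r}}$. So the fractions of functions $f$ violating (J1) and (J2) are at most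
\[
(2N+1)^r\,2^{(N+1)^r-2^{N-r}}
\qquad\text{and}\qquad
N^n\,2^{2^n}\,2^{(N+1)^r-2^N},
\]
respectively. Both tend to $0$ as $N\to\infty$, so for some $N$ their sum is less than $1$.
\end{proof}

Every function on $\{0,1\}^N$ lies in $B_N(S_0)$, and $N$ depends on $m$ and $r$ only.

\subsection{Summation over odd sets}

Let $g\in B_n(S)$. On $\{0,1\}^m$ put
\[
F(z)=\sum_{T\subseteq[m],\ |T|=r+1}\ \prod_{i\in T}z_i ,
\]
which takes both values: $F(0)=0$, and $F(z)=1$ if $z$ has exactly $r+1$ ones. Let
\[
\Omega'=\{(\omega,z)\in\Omega\times\{0,1\}^m:\ F(z)=g(\omega)\},\qquad S'=S\cup\{z_1,\dots,z_m\}.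
\]
Then $\Omega'\to\Omega$ is surjective and $g=F(z_1,\dots,z_m)\in B_m(S')$.

The square of the example is replaced by subcubes of dimension $r+1$. Let $D\subseteq[m]$ with $|D|=r+1$, and let $C\subseteq\{0,1\}^m$ be a subcube in which the coordinates in $D$ are free and the others are fixed. Recall that the sum over $C$ of a polynomial in $z$ is the coefficient of $\prod_{i\in D}z_i$ after the fixed values have been substituted. Put
\[
X=C\cap F^{-1}(1),\qquad Y=C\cap F^{-1}(0).
\]
Among the monomials of $F$ only the one with $T=D$ contains all variables of $D$; so $\sum_{z\in C}F(z)=1$ and $|X|$ is odd. Since $|C|=2^{r+1}$ is even, $|Y|$ is odd too. For $\omega\in\Omega$ let $C_\omega=C\cap F^{-1}(g(\omega))\in\{X,Y\}$. Then $\{\omega\}\times C_\omega\subseteq\Omega'$ and $|C_\omega|$ is odd.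

\begin{lemma}\label{lem:average}
For every $w'\in W(S')$ and every $C$ as above there is $\hat w\in W(S)$ with
\[
\sum_{z\in C_\omega}w'(\omega,z)=\hat w(\omega)\qquad\text{for all }\omega\in\Omega .
\]
\end{lemma}

\begin{proof}
Separating the $z_i$ from the elements of $S$ in each product, we can write
\begin{equation}\label{eq:wprime}
w'(\omega,z)=\sum_{|T|\le r}h_T(\omega)\prod_{i\in T}z_i,\qquad h_T\in W_{r-|T|}(S).
\end{equation}
Fix such an expression and use its right side to define $w'$ on all of $\Omega\times\{0,1\}^m$. For fixed $z$ it is an element of $W(S)$. Its degree in $z$ is at most $r<|D|$, so $\sum_{z\in C}w'(\omega,z)=0$. Hence $\sum_{z\in X}w'(\cdot,z)=\sum_{z\in Y}w'(\cdot,z)$. This common function is in $W(S)$, and it is the required $\hat w$.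
\end{proof}

\subsection{The extension step}

\begin{lemma}\label{lem:gapstep}
If $(\Omega,S,f)$ satisfies \textup{(J1)} and \textup{(J2)}, then so does $(\Omega',S',f)$.
\end{lemma}

\begin{proof}
\emph{\textup{(J1)}.} Suppose $f=w'$ on a cell $c'$ of $S'$, with $w'\in W(S')$. Let $c'$ be given by conditions on elements of $S$, which define $c\subseteq\Omega$, and conditions $z_J=\pi$, at most $r$ conditions in total. Then $c$ is nonempty, since it contains the projection of $c'$; so it is a cell of $S$. As $|J|\le r$ and $m\ge2r+1$, there is $D\subseteq[m]\setminus J$ with $|D|=r+1$. Let $C$ have free coordinates $D$, $z_J=\pi$, and all other coordinates $0$. For $\omega\in c$ and $z\in C_\omega$ the point $(\omega,z)$ lies in $c'$, so $f(\omega)=w'(\omega,z)$. Summing over the odd set $C_\omega$ gives $f=\hat w$ on $c$ by Lemma~\ref{lem:average}, contradicting (J1) for $S$.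

\medskip
\noindent\emph{\textup{(J2)}.} Suppose $f=w'+G(z_I,s)$ on $\Omega'$, where $w'\in W(S')$, $I\subseteq[m]$ is the set of $z$'s used, and $s$ is a tuple of at most $n-|I|$ elements of $S$. Let $K=[m]\setminus I$ be the set of unused $z$'s. Choose $D$ with $|D|=r+1$ such that $D\subseteq K$ if $|K|\ge r+1$, and $D\supseteq K$ if $|K|\le r$. Let $C$ have free coordinates $D$ and the others $0$. Summing over $C_\omega$ gives
\begin{equation}\label{eq:summed}
f(\omega)=\hat w(\omega)+\sum_{z\in C_\omega}G(z_I,s(\omega))\qquad\text{for all }\omega\in\Omega .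
\end{equation}
\begin{itemize}
\item \emph{$|K|\ge r+1$.} Then $z_I=0$ on $C$, and since $|C_\omega|$ is odd, $f=\hat w+G(0,s)\in W(S)+B_n(S)$. This contradicts (J2) for $S$.
\item \emph{$1\le|K|\le r$.} For each value $y$ that $z_I$ takes on $C$, the set $\{z\in C:z_I=y\}$ has $2^{|K|}$ elements, an even number, because the coordinates in $K\subseteq D$ are free in it. So its intersections with $X$ and with $Y$ have sizes of the same parity $\epsilon_y$. Hence $f=\hat w+\sum_y\epsilon_yG(y,s)\in W(S)+B_n(S)$, again a contradiction.
\item \emph{$K=\emptyset$.} Then $s$ consists of at most $n-m=r$ elements of $S$. Put $\psi_0(s)=\sum_{z\in Y}G(z,s)$ and $\psi_1(s)=\sum_{z\in C}G(z,s)$. The sum in \eqref{eq:summed} is $\psi_0(s)$ where $g=0$ and $\psi_0(s)+\psi_1(s)$ where $g=1$, so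
\[
f=\hat w+\psi_0(s)+\psi_1(s)\,g,\qquad \psi_0(s)\in B_r(S)\subseteq W(S)
\]
(if $s$ is empty, $\psi_0$ and $\psi_1$ are constants). If $\psi_1(s(\omega_0))=0$ for some $\omega_0$, then on the cell $\{\omega:s(\omega)=s(\omega_0)\}$ the function $f$ agrees with $\hat w+\psi_0(s)\in W(S)$, contradicting (J1) for $S$. Otherwise $f=\hat w+\psi_0(s)+g\in W(S)+B_n(S)$, contradicting (J2) for $S$.\qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gap}]
Let $r=\lfloor(m-1)/2\rfloor$; then $r\ge1$, since $m\ge3$, and $m\ge2r+1$. Put $n=m+r$. Apply Lemma~\ref{lem:build} to the property ``(J1) and (J2)'': condition (i) is Lemma~\ref{lem:gapbase}, (ii) follows from (J2) since $B_m(S)\subseteq B_n(S)$, and (iii) is Lemma~\ref{lem:gapstep}. So $\mathrm{Ch}(m,n)$ holds with parameter $N$, and Lemma~\ref{lem:transfer} gives a set $A$ with $\mathbf P^A_n=\mathbf P^A_m$ and $\mathbf P^A_N\not\subseteq\mathbf P^A_m$.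
\end{proof}

\begin{remark}
The equality $n=m+r$ is used only in the case $K=\emptyset$: a machine that spends $m$ probes to learn $g$ has at most $r$ left, and what these compute is absorbed by $W(S)$. The full inequality $m\ge2r+1$ is used only for (J1), to find $r+1$ free coordinates outside $J$; elsewhere $m\ge r+1$ is enough. For $m=2$, $r=1$ it fails, although $F=z_1z_2$ is precisely the extension of Section~\ref{sec:two-three}, where $W(S)=V$. There (J1) follows from (I1) and (I2). On the cell $\Omega$ it is (I1); and if $f+w$ with $w\in V$ vanished on a cell $\{s=c\}$, then $0\neq f+w\le s+c\neq1$, and (I2) would give $f+w=s+c\in V$. What makes the stronger invariant survive is the freedom to use $1+g$ in place of $g$.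
\end{remark}

\section{Collapse}\label{sec:collapse}

We prove Theorem~\ref{thm:collapse}. To collapse the whole hierarchy it is enough to handle a case distinction on the answer to one query: from $L_0,L_1\in\mathbf P^A_m$ and $Q\in\mathbf P^A_1$ form the set that equals $L_1$ on $Q$ and $L_0$ off $Q$. Asking everything at once costs $2m+1$ queries. It is cheaper to assemble the set piece by piece, replacing the intermediate result after each operation by an $m$-query set.

For $m=1$, where $\mathbf P^A_2=\mathbf P^A_1$, this is easily done: $E_1=L_0\setminus Q$ is in $\mathbf P^A_2=\mathbf P^A_1$, and so are, successively, $E_1\triangle L_1$, then $(E_1\triangle L_1)\setminus Q$, then $\bigl((E_1\triangle L_1)\setminus Q\bigr)\triangle L_1$. The last set equals $L_1$ on $Q$ and $E_1=L_0$ off $Q$. Each operation combines the current set with a set that costs one query. For larger $m$ we want the sets to be combined to cost only about $m/2$ queries. So we cut the pieces more finely, by prescribing about half of the answers; on such a piece the other half of the queries determines $L_b$.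

\begin{proof}[Proof of Theorem~\ref{thm:collapse}]
Let $r=\lfloor m/2\rfloor+1$. Then $r\le m$ and $2r\ge m+1$. Since $m+r=\lfloor3m/2\rfloor+1\le n$, we have $\mathbf P^A_{m+r}=\mathbf P^A_m=:\mathcal C$. Hence
\begin{equation}\label{eq:ops}
E\in\mathcal C,\ R\in\mathbf P^A_r\quad\Longrightarrow\quad E\triangle R,\ E\setminus R\in\mathbf P^A_{m+r}=\mathcal C .
\end{equation}

\emph{Claim.} If $L_0,L_1\in\mathcal C$ and $Q\in\mathbf P^A_1$, then $M=(L_1\cap Q)\cup(L_0\setminus Q)\in\mathcal C$.

For $b\in\{0,1\}$ let a machine for $L_b$ have queries $q^b_1,\dots,q^b_m$ and truth table $G^b$, all depending on $x$. For $\alpha\in\{0,1\}^{r-1}$ let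
\begin{align*}
T_{b,\alpha}&=\{x:\ Q(x)=b,\ A(q^b_j)=\alpha_j\text{ for }1\le j\le r-1\},\\
U_{b,\alpha}&=\{x:\ G^b(\alpha,A(q^b_r),\dots,A(q^b_m))=1\}.
\end{align*}
Then $T_{b,\alpha}\in\mathbf P^A_r$, with one query for $Q$ and $r-1$ further ones; and $U_{b,\alpha}\in\mathbf P^A_{m-r+1}\subseteq\mathbf P^A_r$, because $m-r+1\le r$. The sets $T_{b,\alpha}$ partition the set of all strings, and $M\cap T_{b,\alpha}=U_{b,\alpha}\cap T_{b,\alpha}$. Enumerate the pairs $(T_{b,\alpha},U_{b,\alpha})$ as $(T_j,U_j)$, $1\le j\le2^r$, and put
\[
E_0=\emptyset,\qquad E_j=\bigl((E_{j-1}\triangle U_j)\setminus T_j\bigr)\triangle U_j .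
\]
The set $E_j$ agrees with $U_j$ on $T_j$ and with $E_{j-1}$ off $T_j$. By \eqref{eq:ops}, applied three times for each $j$, all $E_j$ are in $\mathcal C$. Since the $T_j$ are disjoint and cover everything, $E_{2^r}=M$. This proves the claim.

\emph{Conclusion.} We show $\mathbf P^A_k\subseteq\mathcal C$ by induction on $k$; this is trivial for $k\le m$. Let $k>m$, and let $L\in\mathbf P^A_k$ be given by queries $q_1,\dots,q_k$ and truth table $G$, depending on $x$. Put $Q=\{x:q_1\in A\}\in\mathbf P^A_1$ and
\[
L_b=\{x:\ G(b,A(q_2),\dots,A(q_k))=1\}\in\mathbf P^A_{k-1}\subseteq\mathcal C\qquad(b=0,1).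
\]
Then $L=(L_1\cap Q)\cup(L_0\setminus Q)\in\mathcal C$ by the claim.
\end{proof}

The cost of the pieces explains the constant $3/2$: a piece $T_{b,\alpha}$ that fixes $r-1$ answers costs $r$ queries, the rest costs $m-(r-1)$, and both must be at most the surplus $r$.

\begin{thebibliography}{9}
\bibitem{gaps}
\emph{Gaps in Bounded Query Hierarchies},
\url{https://eccc.weizmann.ac.il/report/1998/026/download}.
\end{thebibliography}

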